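
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{$AW^*$-algebras without finite type I summand\\ are spanned by their projections}


\begin{abstract}
We prove that every element of an $AW^*$-algebra with no finite type~I summand is a finite linear
combination of projections, with universal bounds on the number of projections and on the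
coefficients. It follows that an arbitrary $AW^*$-algebra is the linear span of its projections
if and only if its largest finite type~I summand is finite-dimensional. The proof writes each
positive element as a multiple of a projection plus a bounded number of commutators. In the finite case this
is achieved by folding the element repeatedly onto smaller and smaller corners, along approximate
central medians; no trace or quasitrace is used.
\end{abstract}

\section{Introduction}

\subsection{The question}

An \emph{$AW^*$-algebra} is a $C^*$-algebra $A$ such that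
\begin{enumerate}
\item[(i)] every set of pairwise orthogonal projections in $A$ has a supremum in the lattice of
projections of $A$, and
\item[(ii)] every maximal commutative self-adjoint subalgebra (\emph{masa}) of $A$ is the norm closed
linear span of its projections.
\end{enumerate}
Every $AW^*$-algebra is unital. Let $L(A)$ denote the linear span of the projections of $A$: the set
of all \emph{finite} complex combinations of projections. Since every self-adjoint element lies in a
masa, condition (ii) implies that $L(A)$ is norm dense in $A$. The question of this paper is whether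
the limit is needed.

Sometimes it is. In $\ell^\infty$ a combination of $J$ projections takes at most $2^J$ values, so
$(1,\frac12,\frac13,\dots)$ is not in $L(\ell^\infty)$. Passing to matrices does not help: in
$M_2(\ell^\infty)$ the normalized trace of $\sum_{j\le J}c_jp_j$, taken at each point, lies in the finite set of
numbers $\sum_jc_jr_j$ with $r_j\in\{0,\frac12,1\}$, so the central element
$(1,\frac12,\frac13,\dots)\cdot 1$ is again not a combination of projections. On the other hand, a
finite-dimensional $A$ equals $L(A)$ by the spectral theorem.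

The obstruction in these examples is that the traces of projections are confined to a discrete set.
It should disappear when projections can be halved indefinitely, or when the algebra is properly infinite and
there is no tracial state at all. This is what happens for $W^*$-algebras: a $W^*$-algebra with no finite
type~I summand is the linear span of its projections. (An $AW^*$-algebra $A$ \emph{has no finite type~I summand} if
no nonzero central projection $z$ makes $zA$ finite of type~I; the terms are recalled in
Section~\ref{sec:background}.) The problem whether a similar property holds for $AW^*$-algebras with no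
finite type~I summand is taken from \cite{DP}, where the answer is said to be not known. We show that it does.

\begin{theorem}\label{thm:main}
If the $AW^*$-algebra $A$ has no finite type I summand, then $A=L(A)$: every element of $A$ is a
finite linear combination of projections of $A$.
\end{theorem}

\begin{theorem}\label{thm:uniform}
There are universal constants $N$ and $K$ such that, for every $AW^*$-algebra $A$ with no finite type I summand,
every $x\in A$ is a combination of at most $N$ projections of $A$ with coefficients of modulus at most $K\|x\|$.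
\end{theorem}

The obstruction seen in the examples above is the only one.

\begin{theorem}\label{thm:class}
An arbitrary $AW^*$-algebra $A$ satisfies $A=L(A)$ if and only if its largest finite type I summand is
finite-dimensional.
\end{theorem}

The method is to work modulo commutators. We write $[a,b]=ab-ba$, denote by $[A,A]$ the
(algebraic) linear span of the commutators of $A$, and by $Z(A)$ the center of $A$. The
method gives the following information on $[A,A]$.

\begin{theorem}\label{thm:comm}
Let $A$ be an $AW^*$-algebra.
\begin{enumerate}
\item[(a)] If $A$ is properly infinite, then $A=[A,A]$.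
\item[(b)] If $A$ is of type II$_1$, then $A=Z(A)+[A,A]$.
\item[(c)] If $A$ is a factor of type II$_1$, then either $A$ has exactly one tracial state and its
kernel is $[A,A]$, or $A=[A,A]$ and $A$ has no tracial state.
\end{enumerate}
\end{theorem}

\subsection{The method}

If $1$ is a sum of two equivalent projections, then every commutator is a combination of projections
(Proposition~\ref{prop:commproj}). So it suffices to write each positive element as a multiple of a projection
plus a finite sum of commutators. If $v$ is a partial isometry and $a=av^*v$, then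
\[
a-vav^*=[av^*,v],
\]
so moving a piece of an element along a partial isometry costs one commutator.

In a properly infinite algebra there are orthogonal projections $e_1,e_2,\dots$, all equivalent to~$1$.
Copy $x$ to an element $x_n$ in the corner $e_nAe_n$. Then formally $x_1=\sum_n(x_n-x_{n+1})$, and each
summand is a commutator. A bounded sequence of commutators in orthogonal corners can be glued to one
commutator, and after separating odd and even $n$ the corners are orthogonal. This proves that $x_1$,
and hence $x$, is a sum of commutators.

In an algebra of type II$_1$ the corners have to shrink: $e_{n+1}$ is half as large as $e_n$.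
An element of $e_nAe_n$ cannot be copied to $e_{n+1}Ae_{n+1}$, but it can be \emph{folded}: cut $e_n$
into two halves, move both onto $e_{n+1}$, and add the results. The difficulty is that each fold may
double the norm, whereas gluing needs bounded families. The remedy is to subtract a central multiple
of $e_n$ before each fold and, above all, to cut $e_n$ at the median, so that large values are added to
small ones. Example~\ref{ex:toy} does this by hand in a simple case. What survives is a
diagonal element with central entries $\alpha_n$ along the $e_n$, and modulo commutators only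
$t=\sum_n2^{-n}\alpha_n$ matters. A projection multiplied by $3$ with the same invariant $t$ is then
written down from a binary expansion of $t/3$.

\section{Background on $AW^*$-algebras}\label{sec:background}

Throughout, $A$ is an $AW^*$-algebra unless stated otherwise. For projections, $p\sim q$ means that $p=v^*v$ and $q=vv^*$ for some
$v\in A$ (Murray--von Neumann equivalence), and $p\preceq q$ means that $p\sim p'\le q$ for some
projection $p'$. Equivalence is finitely additive: if $p_i\sim q_i$ for finitely many $i$, with the
$p_i$ orthogonal and the $q_i$ orthogonal, then $\sum p_i\sim\sum q_i$; add the partial isometries.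

$A$ is \emph{finite} if $v^*v=1$ implies $vv^*=1$, and \emph{properly infinite} if no nonzero central
projection $z$ makes $zA$ finite. A projection $e$ is \emph{abelian} if $eAe$ is commutative. $A$ is of
\emph{type I} if $zA$ contains a nonzero abelian projection for every nonzero central projection $z$; a nonzero
finite $A$ without nonzero abelian projections is of \emph{type II$_1$}. A \emph{factor} is an $A$ with
$Z(A)=\mathbb C1$. We use the following facts from \cite{Kap1,Kap2,Ber}.
\begin{enumerate}
\item[(F1)] The projections of $A$ form a complete lattice. For a projection $e$, the corner $eAe$ is an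
$AW^*$-algebra. The center and all masas are commutative $AW^*$-algebras.
\item[(F2)] A commutative $AW^*$-algebra is $C(X)$ with $X$ compact and extremally disconnected, that is,
closures of open sets are open. Its real part is Dedekind complete: nonempty sets that are bounded
above have suprema.
\item[(F3)] (Comparability) For projections $p,q$ there is a central projection $z$ with $zp\preceq zq$
and $(1-z)q\preceq(1-z)p$.
\item[(F4)] Every $a\in A$ has a left projection $\mathrm{LP}(a)$, the least projection $p$ with $pa=a$,
and a right projection $\mathrm{RP}(a)$, the least $q$ with $aq=a$; and $\mathrm{LP}(a)\sim\mathrm{RP}(a)$.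
\item[(F5)] There is a central projection $z$ such that $zA$ is finite and $(1-z)A$ is properly infinite or~$0$. A
nonzero properly infinite $A$ contains a projection $p$ with $p\sim1-p\sim1$. An $A$ with no type~I
summand has no nonzero abelian projection.
\item[(F6)] There is a largest central projection $z_f$ with $z_fA$ finite of type I, and $(1-z_f)A$ has no
finite type I summand. Every nonzero finite type I $AW^*$-algebra $F$ has a nonzero central projection $z$
with $zF\cong M_k(C(X))$ for some $k<\infty$.
\end{enumerate}

Projections in $C(X)$ are the indicator functions of clopen sets. If $y\in C(X)$ is real and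
$s\in\mathbb R$, then by (F2) the set $\overline{\{y>s\}}$ is clopen; on it $y\ge s$, and off it $y\le s$. This is how we
cut a self-adjoint element at a level. Any commuting family of self-adjoint elements lies in
a masa, by Zorn's lemma.

\begin{lemma}\label{lem:sup}
Let $C=C(X)$ be a masa of $A$ and let $p$ be the supremum in $A$ of projections $p_i\in C$. Then $p\in C$, and $p$ is
the indicator function of the closure of the union of the clopen sets of the $p_i$.
\end{lemma}

\begin{proof}
For a unitary $u\in C$, conjugation by $u$ preserves suprema of projections, so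
$upu^*=\sup_i(up_iu^*)=\sup_ip_i=p$. Since the unitaries span $C$, $p$ commutes with $C$, and $p\in C$ by
maximality. The closure of the union of the clopen sets of the $p_i$ is open by (F2), so it is the least clopen set
containing them all. Its indicator function is therefore the least projection in $C$ above all $p_i$,
and this is $p$, because $p\in C$ is the least such projection even in $A$.
\end{proof}

\begin{lemma}[cancellation]\label{lem:cancel}
Let $A$ be finite and $e\in A$ a projection. Then $eAe$ is finite, and if $p\sim q$ with $p,q\le e$, then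
$e-p\sim e-q$.
\end{lemma}

\begin{proof}
If $v\in eAe$ and $v^*v=e$, then $v+(1-e)$ is an isometry, hence unitary, so $vv^*=e$. Thus corners of $A$
are finite. For the second statement apply (F3) in $eAe$ to $e-p$ and $e-q$: there is a central projection
$z$ of $eAe$ with $z(e-p)\sim k\le z(e-q)$ for some $k$, and with the reverse relation over $e-z$. Then
$z=zp+z(e-p)\sim zq+k\le z$, so $zq+k=z$ by finiteness of $zAz$, which means $k=z(e-q)$. Hence $z(e-p)\sim z(e-q)$.
Over $e-z$ exchange the roles of $p$ and $q$. Now add the two equivalences.
\end{proof}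

\section{Gluing and telescoping}

Infinite sums in an $AW^*$-algebra are delicate, because there is no weak topology at hand. Bounded
families along orthogonal projections are all that we need, and for them suprema in masas suffice.

\begin{lemma}[gluing]\label{lem:glue}
Let $(p_i)$ be orthogonal projections in $A$ with supremum $p$.
\begin{enumerate}
\item[(a)] If $b\in pAp$ and $p_ib=0$ for all $i$, then $b=0$.
\item[(b)] For each bounded family of elements $a_i\in p_iAp_i$ there is a unique $a=\Phi((a_i))\in pAp$ with
$p_ia=ap_i=a_i$ for all $i$. The map $\Phi$ is a $*$-homomorphism from the $C^*$-algebra of bounded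
families into $pAp$; in particular it is contractive.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We have $p_ibb^*=0=bb^*p_i$, so $bb^*$ and all $p_i$ lie in a common masa $C(X)$, which contains $p$ by
Lemma~\ref{lem:sup}. The function $bb^*$ vanishes on the clopen sets of the $p_i$, hence on the closure of
their union, which is the set of $p$. So $bb^*=pbb^*=0$.

(b) Uniqueness is (a), applied to the difference of two solutions.

For existence first let $0\le a_i\le Kp_i$ for all $i$. The $a_i$ and $p_i$ commute with each other, so they
lie in a masa $C=C(X)$, and $p\in C$. The finite sums of the $a_i$ are bounded by $Kp$; let $a$ be their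
supremum in the real part of $C$. Then $0\le a\le Kp$, so $a\in pAp$. Fix $i$ and let $U_i$ be the clopen
set of $p_i$. The function $a'$ that equals $a_i$ on $U_i$ and $a$ off $U_i$ is continuous. It is an upper
bound of the finite sums: off $U_i$ because $a$ is one, and on $U_i$ because there the $a_j$ with $j\ne i$
vanish. Hence $a\le a'$, which gives $p_ia\le a_i$. Also $a\ge a_i$ gives $p_ia\ge a_i$. So $p_ia=ap_i=a_i$.

A general bounded family is a combination of four bounded families of positive elements, and we take the
same combination of the glued elements. Linearity and compatibility with adjoints follow from uniqueness.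
For two families,
\[
p_i\Phi((a_j))\Phi((b_j))=a_i\Phi((b_j))=a_ip_i\Phi((b_j))=a_ib_i,
\]
and in the same way $\Phi((a_j))\Phi((b_j))p_i=\Phi((a_j))p_ib_i=a_ib_i$. So uniqueness gives multiplicativity.
\end{proof}

Uniqueness also gives $\Phi((p_i))=p$, and $\Phi$ maps families of projections to projections.

The next lemma gives a meaning to $\sum_nC_n$ when $C_n$ is a sum of commutators that connects $e_n$ with
$e_{n+1}$. Neighboring terms live in overlapping corners, but the terms with odd index do not overlap, nor do
those with even index.

\begin{lemma}[telescoping]\label{lem:tele}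
Let $(e_n)_{n\ge1}$ be orthogonal projections, $e=\sup e_n$ and $P_n=e_n+e_{n+1}$. For each $n$ let
$C_n=\sum_{i=1}^r[a_{n,i},b_{n,i}]$ with $a_{n,i},b_{n,i}\in P_nAP_n$, where
$\|a_{n,i}\|\le\mu_i$ and $\|b_{n,i}\|\le\nu_i$ for all $n$. Then there is $S\in eAe$ with
\[
e_1S=e_1C_1,\qquad e_kS=e_kC_k+e_kC_{k-1}\quad(k\ge2),
\]
which is a sum of $2r$ commutators $[a,b]$, two for each $i$, with $\|a\|\le\mu_i$ and $\|b\|\le\nu_i$.
\end{lemma}

\begin{proof}
Let $\Phi_o$ and $\Phi_{ev}$ be the gluing maps of the orthogonal families $(P_n)_{n\text{ odd}}$ and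
$(P_n)_{n\text{ even}}$, and put
\[
S=\Phi_o((C_n)_{n\text{ odd}})+\Phi_{ev}((C_n)_{n\text{ even}}).
\]
Since $\Phi_o$ and $\Phi_{ev}$ are contractive homomorphisms, each term is a sum of $r$ commutators with the
stated bounds. If $n$ is odd and $k\in\{n,n+1\}$, then
$e_k\Phi_o((C_j))=e_kP_n\Phi_o((C_j))=e_kC_n$; for even $n$ the same holds with $\Phi_{ev}$. For $k\ge2$
this applies to $n=k$ and to $n=k-1$, one of which is odd and the other even. For $k=1$ we get
$e_1\Phi_o((C_j))=e_1C_1$, while $e_1\Phi_{ev}((C_j))=0$ because $\sup_{n\text{ even}}P_n\le1-e_1$.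
\end{proof}

\section{Commutators are combinations of projections}

This section concerns arbitrary unital $C^*$-algebras in which $1$ can be halved. In $M_2(B)$ there are many
projections: if $a,b\in B$ satisfy $a^*a+b^*b=1$, then the column $T$ with entries $a,b$ satisfies $T^*T=1$,
so
\begin{equation}\label{eq:column}
TT^*=\begin{pmatrix}aa^*&ab^*\\ ba^*&bb^*\end{pmatrix}
\end{equation}
is a projection. Two kinds of columns are enough.

\begin{proposition}\label{prop:commproj}
Let $A$ be a unital $C^*$-algebra with a projection $p\sim1-p$. Then $[A,A]\subseteq L(A)$. Moreover there are universal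
constants $N_0,K_0$ such that each commutator $[a,b]$ in $A$ is a combination of at most $N_0$ projections with
coefficients of modulus at most $K_0\|a\|\|b\|$.
\end{proposition}

\begin{proof}
Let $B=pAp$. If $w^*w=1-p$ and $ww^*=p$, then
$a\mapsto\begin{pmatrix}pap&paw^*\\ wap&waw^*\end{pmatrix}$ identifies $A$ with $M_2(B)$. Write
$L=L(A)$. It is invariant under conjugation by unitaries of $A$. Let $V=\mathrm{diag}(1,-1)$;
conjugation by $V$ changes the sign of the off-diagonal entries.

\emph{(i) Off-diagonal elements are in $L$.} Let $u\in B$ be unitary. The column with entries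
$\frac1{\sqrt2}$ and $\frac1{\sqrt2}u^*$ gives by \eqref{eq:column} the projection
$E_u=\frac12\begin{pmatrix}1&u\\u^*&1\end{pmatrix}$, so
$W_u:=\begin{pmatrix}0&u\\u^*&0\end{pmatrix}=2E_u-1\in L$. Consequently
\[
\begin{pmatrix}0&u\\0&0\end{pmatrix}=\tfrac12\bigl(W_u-iW_{iu}\bigr)\in L,\qquad
\begin{pmatrix}0&0\\u^*&0\end{pmatrix}=\tfrac12\bigl(W_u+iW_{iu}\bigr)\in L .
\]
Every self-adjoint $h\in B$ with $\|h\|\le1$ equals $\frac12(u+u^*)$ for the unitary $u=h+i(1-h^2)^{1/2}$. So
every element of $B$ is a combination of four unitaries, and (i) follows.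

\emph{(ii) $\mathrm{diag}(x,-x)\in L$ for $x\in B$.} With the self-adjoint unitary
$U=\frac1{\sqrt2}\begin{pmatrix}1&1\\1&-1\end{pmatrix}$ we have
\[
U\begin{pmatrix}0&x\\x&0\end{pmatrix}U
=\frac12\begin{pmatrix}x&x\\-x&x\end{pmatrix}\begin{pmatrix}1&1\\1&-1\end{pmatrix}
=\begin{pmatrix}x&0\\0&-x\end{pmatrix},
\]
and the matrix in the middle of the left side is in $L$ by (i).

\emph{(iii) $\mathrm{diag}(cc^*,-c^*c)\in L$ for $c\in B$.} By scaling let $\|c\|\le1$. The column with
entries $(1-cc^*)^{1/2}$ and $c^*$ satisfies $T^*T=(1-cc^*)+cc^*=1$, so \eqref{eq:column} gives a projection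
$Q$ with diagonal entries $1-cc^*$ and $c^*c$. Hence
\[
\mathrm{diag}(cc^*,-c^*c)=\mathrm{diag}(1,0)-\tfrac12(Q+VQV)\in L .
\]

\emph{(iv) Commutators.} Let $a=(a_{ij})$ and $b=(b_{ij})$. By (i) the off-diagonal entries of $[a,b]$ may be ignored
modulo $L$, and by (ii) we have $\mathrm{diag}(x_1,x_2)\equiv\mathrm{diag}(x_1+x_2,0)$ modulo $L$. So
$[a,b]\equiv\mathrm{diag}(d,0)$ with
\[
d=\sum_{i,j}(a_{ij}b_{ji}-b_{ij}a_{ji})=\sum_{i,j}[a_{ij},b_{ji}],
\]
where the indices in the second terms were exchanged. Each commutator in $B$ is a combination of four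
commutators $[h,k]$ with $h,k$ self-adjoint, and for $c=h+ik$ we have $[c,c^*]=-2i[h,k]$, that is,
$[h,k]=\frac i2[c,c^*]$. Finally
\[
\mathrm{diag}([c,c^*],0)=\mathrm{diag}(cc^*,-c^*c)-\mathrm{diag}(c^*c,-c^*c)\in L
\]
by (iii) and (ii).

\emph{Bounds.} If $a=0$ or $b=0$ there is nothing to prove; otherwise scale to $\|a\|=\|b\|=1$. Then all elements of $B$ that occur have universally bounded
norms. Each of the steps (i)--(iv) uses a universal number of
projections, with coefficients bounded by a universal multiple of the norms involved (a multiple of
$\max(1,\|c\|^2)$ in (iii)). This gives $N_0$ and $K_0$.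
\end{proof}

\section{Properly infinite algebras}

\begin{proposition}\label{prop:inf}
If $A$ is properly infinite, every $x\in A$ is a sum of three commutators $[a,b]$ with
$\|a\|\|b\|\le\|x\|$.
\end{proposition}

\begin{proof}
We may assume $A\ne0$. By (F5) there are isometries $s_1,s_2\in A$ with $s_1s_1^*+s_2s_2^*=1$, so $s_1^*s_2=0$. The isometries
$u_n=s_2^{n-1}s_1$ $(n\ge1)$ have orthogonal ranges: for $m<n$, $u_m^*u_n=s_1^*s_2^{\,n-m}s_1=0$. Put
\[
e_n=u_nu_n^*,\qquad x_n=u_nxu_n^*\in e_nAe_n,\qquad v_n=u_{n+1}u_n^*.
\]
Then $x-x_1=[xu_1^*,u_1]$. Since $v_n^*v_n=e_n$ and $v_nx_nv_n^*=x_{n+1}$,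
\[
C_n:=x_n-x_{n+1}=[x_nv_n^*,v_n],
\]
with $x_nv_n^*$ and $v_n$ in $(e_n+e_{n+1})A(e_n+e_{n+1})$, of norms at most $\|x\|$ and $1$.
Lemma~\ref{lem:tele} gives $S\in eAe$, where $e=\sup e_n$, a sum of two commutators with these norm bounds, with $e_1S=x_1$ and
$e_kS=x_k-x_k=0$ for $k\ge2$. Hence $e_k(S-x_1)=0$ for all $k$, and $S=x_1$ by Lemma~\ref{lem:glue}(a). So
$x=[xu_1^*,u_1]+S$ is a sum of three commutators as required.
\end{proof}

\section{The finite case}\label{sec:finite}

\subsection{Halving and folding}

\begin{lemma}[halving]\label{lem:halve}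
If $A$ has no nonzero abelian projections, every projection $e\in A$ is a sum $e=g+g'$ with $g\sim g'$.
\end{lemma}

\begin{proof}
By Zorn's lemma take a maximal set of pairs $(g_i,g_i')$ of nonzero projections $\le e$ with $g_i\sim g_i'$, all the
projections involved being mutually orthogonal. Let $p_i=g_i+g_i'$, $p=\sup p_i\le e$, and choose $u_i\in p_iAp_i$ with
$u_i^*u_i=g_i$ and $u_iu_i^*=g_i'$. With the gluing map $\Phi$ of $(p_i)$, the elements $u=\Phi((u_i))$,
$g=\Phi((g_i))$, $g'=\Phi((g_i'))$ satisfy $u^*u=g$, $uu^*=g'$ and $g+g'=\Phi((p_i))=p$. It remains to show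
$p=e$.

Suppose $r=e-p\ne0$. Then $rAr$ is not commutative. Each self-adjoint element of $rAr$ is a limit of
combinations of projections of $rAr$, so some projection $h\in rAr$ is not central in $rAr$. Hence
$hA(r-h)\ne0$: otherwise $hy=hyh$ for all $y\in rAr$, and by taking adjoints $yh=hyh=hy$. For
$0\ne a\in hA(r-h)$ the projections $\mathrm{LP}(a)\le h$ and $\mathrm{RP}(a)\le r-h$ are nonzero,
orthogonal, and equivalent by (F4). The pair could be added to the maximal set, a contradiction.
\end{proof}

Now let $A$ be of type II$_1$. Write $1=e_1+e_1'$ with $e_1\sim e_1'$, then $e_1'=e_2+e_2'$ with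
$e_2\sim e_2'$, and so on. The projections $e_n$ are orthogonal. Since $e_n\sim e_n'=e_{n+1}+e_{n+1}'$, we can
write
\begin{equation}\label{eq:gn}
e_n=g_n+g_n',\qquad g_n\sim g_n'\sim e_{n+1}\qquad(n\ge1).
\end{equation}
Whenever $A$ is of type II$_1$ in the rest of the section, these projections are fixed; $e_\infty=\sup e_n$, and $\Phi$ is the gluing map of
$(e_n)$. We move elements from $e_n$ to $e_{n+1}$ as follows.

\begin{lemma}[folding]\label{lem:fold}
Let $E,E',f$ be projections with $f\le E$, and let $u,w$ satisfy $u^*u=f$, $w^*w=E-f$ and $uu^*=ww^*=E'$. For $y\in EAE$,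
\[
y-(uyu^*+wyw^*)=[f,fy(E-f)]+[E-f,(E-f)yf]+[fyfu^*,u]+[(E-f)y(E-f)w^*,w].
\]
For $\gamma\in Z(A)$, $\ \gamma(E-2E')=[\gamma u^*,u]+[\gamma w^*,w]$.
\end{lemma}

\begin{proof}
The first two commutators are $fy(E-f)$ and $(E-f)yf$, the off-diagonal parts of $y$. The third is
$fyfu^*u-ufyfu^*=fyf-uyu^*$, and the fourth is $(E-f)y(E-f)-wyw^*$. Also
$[\gamma u^*,u]+[\gamma w^*,w]=\gamma(f-E')+\gamma(E-f-E')$.
\end{proof}

We call $uyu^*+wyw^*$ the fold of $y$ along $f$. The fold of $\lambda E$ is $2\lambda E'$, so folding doubles
scalars, and iterated folds of $\lambda e_1$ are unbounded if $\lambda\ne0$. This is repaired by subtracting a scalar from $y$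
before each fold. But folding can double the spread of $y$ as well: if $y$ has the values $2,2,0,0$ on four
equivalent pieces of $e_1$, and we add $2$ to $2$ and $0$ to $0$, we obtain $4,0$. Subtracting scalars does
not cure this. Choosing $f$ well does.

\begin{example}[median folding by hand]\label{ex:toy}
Let $r=g_2$ and $r'=g_2'$, so $e_2=r+r'$ and $r\sim r'\sim e_3$. Since $g_1\sim g_1'\sim e_2$, we can write
$g_1=p_1+p_2$ and $g_1'=p_3+p_4$ with $p_1,p_3\sim r$ and $p_2,p_4\sim r'$. Then $e_1$ is the sum of
the four equivalent projections $p_i$. Let $y_1=2p_1+p_2+p_3+0\,p_4$, with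
values $2,1,1,0$. The value $1$ is a median: with $f=p_1+p_2$, $y_1$ is at least $1$ on $f$ and at most $1$ on $e_1-f$.
Fold $e_1$ onto $e_2$ so that $p_1$ and $p_3$ go to $r$, and
$p_2$ and $p_4$ to $r'$. The fold is
\[
y_2=(2+1)r+(1+0)r'=3r+r'.
\]
A value in $[1,2]$ was added to a value in $[0,1]$, so the sums are in $[1,3]$, an interval of length $2$
again. Subtract $\alpha_2=1$ times $e_2$: this leaves $2r$, with values $2,0$ and median $1$. Fold along $r$, adding $2$ to $0$. The result
is $y_3=2e_3$. Subtract $\alpha_3=1$ times $e_3$; what remains is $e_3$, with median $1$ and fold $y_4=2e_4$. From now on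
nothing changes: $\alpha_n=1$ and $y_n=2e_n$ for $n\ge3$. With $\alpha_1=0$, each difference
$(y_n-\alpha_ne_n)-y_{n+1}$ is a sum of four commutators by Lemma~\ref{lem:fold}. Telescoping, as in Step~2 of the
proof of Proposition~\ref{prop:finite}, gives
\[
y_1=\text{(8 commutators)}+\sup_{k\ge2}e_k .
\]
So $y_1$ is a projection modulo commutators. If there is a tracial state $\tau$, the two sides agree as they should:
$\tau(e_k)=2^{-k}$ and $\tau(p_i)=\frac18$, so $\tau(y_1)=(2+1+1+0)/8=\frac12$. Also
$\tau(\sup_{k\ge2}e_k)=\frac12$, since it is at least $\sum_{k\ge2}2^{-k}=\frac12$ and at most $\tau(1-e_1)=\frac12$.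
\end{example}

\subsection{An approximate central median}

In general $y$ has no finite set of values, we have no trace by which to measure halves, and the median is an
element of the center. The next lemma supplies an approximate median. In a factor its proof is short to
describe: cut $y$ at levels $t_0<t_1<\dots$ into a decreasing chain of projections $q_k$ on which $y\ge t_k$, take the
largest $k$ with $g\preceq q_k$, so that $q_{k+1}\preceq g\preceq q_k$, and squeeze a copy $f$ of $g$ between
$q_{k+1}$ and $q_k$. In general the index $k$ varies over the center, and it must be organized by central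
projections.

\begin{lemma}\label{lem:median}
Let $A$ be finite, $e=g+g'$ with projections $g\sim g'$, $y\in eAe$, $0\le y\le Re$, $R>0$ and $\varepsilon>0$. There are a
projection $f\le e$ with $f\sim e-f\sim g$ and an element $m\in Z(A)$ with $0\le m\le R$ such that
\[
fyf\ge mf,\qquad(e-f)y(e-f)\le(m+\varepsilon)(e-f).
\]
\end{lemma}

\begin{proof}
\emph{Levels.} Choose an integer $N\ge1$ with $R/N\le\varepsilon$ and put $t_k=kR/N$. In a masa $C(X)$ of $eAe$ containing $y$,
let $q_0=e$, and for $1\le k\le N$ let $q_k$ be the projection of the clopen set $\overline{\{y>t_k\}}$. Then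
$e=q_0\ge q_1\ge\dots\ge q_N=0$ and
\begin{equation}\label{eq:levels}
q_kyq_k\ge t_kq_k,\qquad(e-q_k)y(e-q_k)\le t_k(e-q_k)\qquad(0\le k\le N).
\end{equation}

\emph{Organizing the center.} By (F3) there are central projections $z_k\in A$ with $z_kg\preceq z_kq_k$ and
$(1-z_k)q_k\preceq(1-z_k)g$. We may take $z_0=1$, since $g\le e=q_0$, and $z_N=0$, since $q_N=0$. To make them
decreasing let $w_k=z_k\vee\dots\vee z_N$. Both relations survive. Indeed, $w_k=\sum_{j\ge k}r_j$ with
orthogonal central projections $r_j=z_j(1-w_{j+1})\le z_j$ (where $w_{N+1}=0$), and $r_jg\preceq r_jq_j\le r_jq_k$ for $j\ge k$, so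
$w_kg\preceq w_kq_k$. And $(1-w_k)q_k\preceq(1-w_k)g$, because $1-w_k\le1-z_k$. As
$1=w_0\ge w_1\ge\dots\ge w_N=0$, the central projections $c_k=w_k-w_{k+1}$ $(0\le k<N)$ are orthogonal with
sum $1$, and from $c_k\le w_k$ and $c_k\le1-w_{k+1}$ we get
\[
c_kq_{k+1}\preceq c_kg\preceq c_kq_k .
\]

\emph{Squeezing.} Fix $k$ and put $q'=c_kq_{k+1}\le Q=c_kq_k$. There are $g_0\le Q$ with $g_0\sim c_kg$, and
$h\le g_0$ with $h\sim q'$. By Lemma~\ref{lem:cancel}, $Q-h\sim Q-q'$. This equivalence carries
$g_0-h\le Q-h$ to some $r\le Q-q'$. Put $f_k=q'+r$. Then $f_k\sim h+(g_0-h)=g_0\sim c_kg$ and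
\[
c_kq_{k+1}\le f_k\le c_kq_k .
\]

\emph{Conclusion.} Let $f=\sum_kf_k$ and $m=\sum_kt_kc_k$, so $0\le m\le R$. Then $f\sim\sum_kc_kg=g$, and
$e-f\sim e-g=g'\sim g$ by Lemma~\ref{lem:cancel}. Since $f_k\le q_k$, \eqref{eq:levels} gives
$f_kyf_k=f_k(q_kyq_k)f_k\ge t_kf_k$. Since $c_ke-f_k\le c_k(e-q_{k+1})\le e-q_{k+1}$, it also gives
\[
(c_ke-f_k)y(c_ke-f_k)\le t_{k+1}(c_ke-f_k)\le(t_k+\varepsilon)(c_ke-f_k).
\]
As the $c_k$ are central and orthogonal, $fyf=\sum_kf_kyf_k$, and likewise for $e-f=\sum_k(c_ke-f_k)$.
Summing over $k$ gives the claim.
\end{proof}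

Finiteness enters through cancellation, both in the squeezing and in $e-f\sim e-g$. In an infinite algebra equivalent
projections may have inequivalent complements, for example $1$ and a proper subprojection of $1$ equivalent to it.

\subsection{Reduction to a projection modulo commutators}

\begin{proposition}\label{prop:finite}
Let $A$ be an $AW^*$-algebra of type II$_1$ and let $x\in A$, $0\le x\le1$. Then $x=3P+c$, where $P$ is a
projection and $c$ is a sum of $15$ commutators $[a,b]$ with $\|a\|\|b\|\le3$. Also $x=t+c'$ with $t\in Z(A)$,
$0\le t\le3$, and $c'\in[A,A]$.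
\end{proposition}

\begin{proof}
We use the projections $e_n$ from \eqref{eq:gn}.

\emph{Step 1: Moving $x$ into the first corner.} Let $v^*v=e_1'$, $vv^*=e_1$. We fold $1$ onto $e_1$, leaving $e_1$ in place: put
\[
y_1=e_1xe_1+vxv^*\in e_1Ae_1,\qquad 0\le y_1\le2e_1 .
\]
Lemma~\ref{lem:fold} with $E=1$, $f=u=E'=e_1$ and $w=v$ gives
\[
x-y_1=[e_1,e_1xe_1']+[e_1',e_1'xe_1]+[e_1'xe_1'v^*,v];
\]
the third commutator of that lemma is $[e_1xe_1,e_1]=0$.

\emph{Step 2: Folding with medians.} We construct inductively self-adjoint $y_n\in e_nAe_n$, elements $\alpha_n\ge0$ of $Z(A)$,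
and numbers $R_n$ with
\begin{equation}\label{eq:band}
\alpha_ne_n\le y_n\le(\alpha_n+R_n)e_n,\qquad\alpha_1=0,\quad R_1=2,\quad R_{n+1}=R_n+2^{-n}.
\end{equation}
Thus $2\le R_n<3$: the width of the band containing $y_n$ stays bounded, although folding doubles scalars. Step 1 provides the
case $n=1$. Given $y_n$, subtract the lower bound: put $\tilde y_n=y_n-\alpha_ne_n$, so
$0\le\tilde y_n\le R_ne_n$. Apply Lemma~\ref{lem:median} to $e_n=g_n+g_n'$, $\tilde y_n$, $R_n$ and
$\varepsilon=2^{-n}$ to obtain $f_n\le e_n$ and $m_n\in Z(A)$ with $0\le m_n\le R_n$. Since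
$f_n\sim e_n-f_n\sim g_n\sim e_{n+1}$, there are $u_n,w_n$ with
\[
u_n^*u_n=f_n,\qquad w_n^*w_n=e_n-f_n,\qquad u_nu_n^*=w_nw_n^*=e_{n+1}.
\]
Let $y_{n+1}=u_n\tilde y_nu_n^*+w_n\tilde y_nw_n^*$ be the fold of $\tilde y_n$. By the choice of $f_n$ and $m_n$,
\[
m_nf_n\le f_n\tilde y_nf_n\le R_nf_n,\qquad
0\le(e_n-f_n)\tilde y_n(e_n-f_n)\le(m_n+2^{-n})(e_n-f_n).
\]
Moving both to $e_{n+1}$ and adding, we get
\[
m_ne_{n+1}\le y_{n+1}\le(m_n+R_n+2^{-n})e_{n+1},
\]
which is \eqref{eq:band} for $n+1$ with $\alpha_{n+1}=m_n$. In particular $0\le\alpha_n\le3$ and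
$\|\tilde y_n\|\le3$ for all~$n$.

By Lemma~\ref{lem:fold}, $C_n:=\tilde y_n-y_{n+1}$ is a sum of four commutators $[a,b]$ of elements of
$(e_n+e_{n+1})A(e_n+e_{n+1})$. In each of them one element has norm at most $3$ and the other norm at most $1$, and
which one it is does not depend on $n$. Lemma~\ref{lem:tele} gives $S\in e_\infty Ae_\infty$, a sum of $8$ commutators with the
same bounds, such that $e_1S=\tilde y_1=y_1$ and
\[
e_kS=\tilde y_k-y_k=-\alpha_ke_k\qquad(k\ge2).
\]
So $b=y_1-S-\Phi((\alpha_ke_k)_k)\in e_\infty Ae_\infty$ satisfies $e_kb=0$ for all $k$ (for $k=1$ recall $\alpha_1=0$). By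
Lemma~\ref{lem:glue}(a), $b=0$:
\begin{equation}\label{eq:diag}
y_1=S+\Phi((\alpha_ke_k)_k).
\end{equation}

\emph{Step 3: Changing the weights.} Modulo commutators $e_k$ equals $2e_{k+1}$. So one expects that, for
bounded $\delta_k\in Z(A)$, the class of $\Phi((\delta_ke_k)_k)$ depends only on $\sum_k2^{-k}\delta_k$.

\emph{Claim. If $\delta_k\in Z(A)$, $\|\delta_k\|\le M$ for all $k\ge1$, and $\sum_k2^{-k}\delta_k=0$, then
$\Phi((\delta_ke_k)_k)$ is a sum of four commutators $[a,b]$ with $\|a\|\|b\|\le M$.}

We carry the weights from $e_k$ to $e_{k+1}$ one after the other. Put $\gamma_0=0$ and, for $k\ge1$,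
\[
\gamma_k=2^k\sum_{j\le k}2^{-j}\delta_j=-2^k\sum_{j>k}2^{-j}\delta_j .
\]
The first expression gives $\gamma_k=2\gamma_{k-1}+\delta_k$. The second, which is where the hypothesis is used, gives
$\|\gamma_k\|\le M$. By Lemma~\ref{lem:fold},
\[
C_k':=\gamma_k(e_k-2e_{k+1})=[\gamma_ku_k^*,u_k]+[\gamma_kw_k^*,w_k],
\]
with all elements in $(e_k+e_{k+1})A(e_k+e_{k+1})$. Lemma~\ref{lem:tele} gives $S'\in e_\infty Ae_\infty$, a sum of four
commutators with the stated bounds, such that $e_1S'=\gamma_1e_1=\delta_1e_1$ and
$e_kS'=\gamma_ke_k-2\gamma_{k-1}e_k=\delta_ke_k$ for $k\ge2$. By Lemma~\ref{lem:glue}(a),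
$S'=\Phi((\delta_ke_k)_k)$, which proves the claim.

\emph{Step 4: A projection with the same invariant.} Let $t=\sum_{k\ge1}2^{-k}\alpha_k\in Z(A)$. Then
$0\le t\le3$. We claim that
\[
t/3=\sum_{k\ge1}2^{-k}z_k\qquad\text{with projections }z_k\in Z(A).
\]
Write $Z(A)=C(X)$ and $\rho_0=t/3$, so $0\le\rho_0\le1$. If $\rho_{k-1}\in Z(A)$ satisfies
$0\le\rho_{k-1}\le2^{-(k-1)}$, let $z_k$ be the projection of the clopen set
$\overline{\{\rho_{k-1}>2^{-k}\}}$ and $\rho_k=\rho_{k-1}-2^{-k}z_k$. On this set $\rho_{k-1}\ge2^{-k}$, and off it
$\rho_{k-1}\le2^{-k}$, so $0\le\rho_k\le2^{-k}$. Hence $\rho_k\to0$, which is the claim.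

Now $P=\Phi((z_ke_k)_k)$ is a projection. The elements $\delta_k=\alpha_k-3z_k$ satisfy
$\|\delta_k\|\le3$ and $\sum_k2^{-k}\delta_k=t-t=0$, so $\Phi((\alpha_ke_k)_k)-3P$ is a sum of four
commutators by Step 3. Together with Step 1 and \eqref{eq:diag}, $x-3P$ is a sum of $3+8+4=15$ commutators
$[a,b]$ with $\|a\|\|b\|\le3$.

\emph{Step 5: A central element.} Use Step 3 with $\delta_1=\alpha_1-2t$ and $\delta_k=\alpha_k$ for
$k\ge2$; again $\sum_k2^{-k}\delta_k=t-t=0$. It gives $\Phi((\alpha_ke_k)_k)\in2te_1+[A,A]$. Since
$t-2te_1=t(e_1'-e_1)=[tv^*,v]$, Step 1 and \eqref{eq:diag} yield $x\in t+[A,A]$.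
\end{proof}

\section{Proof of Theorems \ref{thm:main} and \ref{thm:uniform}}

Let $A$ have no finite type I summand. By (F5), $A=A_1\oplus A_2$ with $A_1$ finite and $A_2$ properly
infinite, where either may be $0$. A type I summand of $A_1$ would be a finite type I summand of $A$. So $A_1$ has no
type I summand, and by (F5) it has no nonzero abelian projection; this is the only use of the hypothesis.
Thus $A_1$ is $0$ or of type II$_1$. Projections of $A_1$ and $A_2$ are projections of $A$, so it suffices to treat the two algebras separately,
and a summand that is $0$ may be ignored.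

In both algebras the unit is a sum of two equivalent projections, by Lemma~\ref{lem:halve} and by (F5),
respectively, so Proposition~\ref{prop:commproj} applies. Let $x=x_1+x_2$ with $x_i\in A_i$ and $\|x\|\le1$.

By Proposition~\ref{prop:inf}, $x_2$ is a sum of three commutators $[a,b]$ with $\|a\|\|b\|\le1$. So it is a
combination of at most $3N_0$ projections with coefficients of modulus at most $K_0$.

The element $x_1$ is a combination, with coefficients $\pm1,\pm i$, of four elements $x'$ with $0\le x'\le1$.
By Proposition~\ref{prop:finite} each of these is $3P$ plus $15$ commutators $[a,b]$ with $\|a\|\|b\|\le3$. So each $x'$ is a combination of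
at most $1+15N_0$ projections with coefficients of modulus at most $3\max(1,K_0)$.

Hence $x$ is a combination of at most $N=4+63N_0$ projections with coefficients of modulus at most
$K=3\max(1,K_0)$. Scaling gives Theorem~\ref{thm:uniform}, which contains Theorem~\ref{thm:main}. \qed

\section{Which $AW^*$-algebras are spanned by their projections}

\begin{proof}[Proof of Theorem \ref{thm:class}]
Let $z_f$ be as in (F6) and $F=z_fA$.

If $F$ is finite-dimensional, then $F=L(F)$ by the spectral theorem. The algebra $(1-z_f)A$ has no finite type I
summand and is spanned by its projections by Theorem~\ref{thm:main}. So $A=L(A)$.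

Conversely, let $F$ be infinite-dimensional. We show $F\ne L(F)$. This suffices: if $A=L(A)$, then
multiplying by $z_f$ gives $F=z_fL(A)=L(F)$.

\emph{$Z(F)$ is infinite-dimensional.} Otherwise $F$ is a finite direct sum of nonzero finite type I algebras
with center $\mathbb C$. For each of them (F6) holds with $z=1$, and $X$ is a point because the center is $\mathbb C$. So
each is some $M_k(\mathbb C)$, and $F$ is finite-dimensional.

\emph{Matrix representations.} Write $Z(F)=C(X)$. In an extremally disconnected compact space two distinct points
are separated by a clopen set (the closure of one of two disjoint open neighborhoods). So the infinite space $X$ is a union of two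
disjoint nonempty clopen sets, one of which is infinite. Keeping the other one and repeating the argument in the infinite one, we obtain
nonzero orthogonal projections $z_1,z_2,\dots$ in $Z(F)$. By (F6) applied to $z_nF$ there is a nonzero
central projection $z_n'\le z_n$ with $z_n'F\cong M_{k_n}(C(X_n))$. Cutting by $z_n'$ and evaluating at a point of
$X_n$ gives a unital $*$-homomorphism $\pi_n:F\to M_{k_n}(\mathbb C)$ with $\pi_n(z_n)=1$.

\emph{The obstruction.} Let $(\lambda_n)$ be a bounded sequence of real numbers that is linearly independent
over $\mathbb Q$. (It exists because $\mathbb R$ is infinite-dimensional over $\mathbb Q$, and independent numbers may be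
rescaled by nonzero rationals.) By Lemma~\ref{lem:glue} there is $x\in F$ with $xz_n=\lambda_nz_n$, hence
$\pi_n(x)=\pi_n(xz_n)=\lambda_n1$, for all $n$. Suppose $x=\sum_{j=1}^Jc_jp_j$ with projections $p_j\in F$. The normalized
trace of a projection in $M_{k_n}(\mathbb C)$ is rational. So, applying the normalized trace to
$\lambda_n1=\sum_jc_j\pi_n(p_j)$, we get $\lambda_n\in\sum_{j=1}^J\mathbb Qc_j$ for all $n$. This is a vector
space of dimension at most $J$ over $\mathbb Q$, which contradicts the independence of the $\lambda_n$.
\end{proof}

\begin{remark}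
If the $k_n$ are bounded, it is enough that $(\lambda_n)$ takes infinitely many values, as in the introduction,
because then the traces of projections lie in a fixed finite set. The use of linear independence allows $k_n$ to be unbounded.
\end{remark}

\section{Commutators and traces}

\begin{proof}[Proof of Theorem \ref{thm:comm}]
Part (a) is Proposition~\ref{prop:inf}. Part (b) follows from the last statement of
Proposition~\ref{prop:finite}, since every element is a combination of elements $x$ with $0\le x\le1$.

(c) Let $A$ be a factor of type II$_1$. By (b), $A=\mathbb C1+[A,A]$. Every tracial state vanishes on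
$[A,A]$ and equals $1$ at $1$. So there is at most one tracial state, and there is none if $1\in[A,A]$, in which case $A=[A,A]$.

Suppose $1\notin[A,A]$. Then $A=\mathbb C1\oplus[A,A]$, and there is a unique linear functional $\tau$ on $A$
with $\tau(1)=1$ and $\tau([A,A])=0$; its kernel is $[A,A]$. For $0\le x\le1$ Proposition~\ref{prop:finite}
gives $x\in t1+[A,A]$ with a number $t\ge0$, so $\tau(x)=t\ge0$. Thus $\tau$ is positive. It is a state, and it is tracial because it
vanishes on commutators.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Ber} Berberian, \emph{Baer $*$-Rings}, Springer, 1972.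

\bibitem{DP} \emph{Disjointness preservers of $AW^*$-algebras},
\url{http://www.math.nsysu.edu.tw/~wong/papers/1-s2.0-S0024379518301988-main-Disjointness-LAA2018.pdf}

\bibitem{Kap1} Kaplansky, \emph{Projections in Banach algebras}, Ann. of Math. \textbf{53} (1951).

\bibitem{Kap2} Kaplansky, \emph{Algebras of type I}, Ann. of Math. \textbf{56} (1952).

\end{thebibliography}

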